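\title{Infinitely many real transmission eigenvalues for anisotropic media with contrasts of the same sign}

\begin{abstract}
We study the interior transmission problem on a bounded Lipschitz domain $D\subset\mathbb R^d$, $d=2,3$, with a bounded measurable matrix coefficient $A$ and a bounded measurable scalar coefficient $n$, in the case where $A-I$ is uniformly positive definite and $n\ge1$. A smallness condition on $n-1$ is known to produce finitely many real transmission eigenvalues. We prove that the same condition produces infinitely many. More generally, if $A-I$ is uniformly positive or uniformly negative definite, then the number of real eigenvalues $k^2<\lambda$ is at least $(C_d|\gamma|-o(1))\lambda^{d/2}$, where $C_d$ is the Weyl constant and $\gamma=|D|-\int_D n^{d/2}(\det A)^{-1/2}\,dx$. The proof writes the problem as a self-adjoint pencil $J+C_\lambda$ with $J^2=I$ and $C_\lambda$ compact, counts the points where the pencil is singular by a relative index, and estimates the index by Dirichlet and Neumann counting functions.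
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $D\subset\mathbb R^d$, $d=2$ or $3$, be a bounded domain with Lipschitz boundary and outward unit normal $\nu$. Let $A$ be a real symmetric, uniformly positive definite $d\times d$ matrix function with entries in $L^\infty(D)$, and let $n\in L^\infty(D)$ be real and positive. Infima and suprema of coefficients are essential ones, $\|\cdot\|$ applied to a function is the $L^2$ norm, and
\[
A_*=\inf_{x\in D}\inf_{|\xi|=1}\xi\cdot A(x)\xi,\qquad n^*=\sup_{x\in D}n(x).
\]
A number $k>0$ is a \emph{real transmission eigenvalue} of the medium $(D,A,n)$ if there is a nonzero pair $(w,v)\in H^1(D)\times H^1(D)$ with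
\begin{equation}\label{eq:itp}
\begin{aligned}
&\nabla\cdot A\nabla w+k^2nw=0,\qquad \Delta v+k^2v=0 &&\text{in }D,\\
&w=v,\qquad \nu\cdot A\nabla w=\nu\cdot\nabla v &&\text{on }\partial D.
\end{aligned}
\end{equation}
Thus $w$ is a wave in the medium, $v$ is a wave in the homogeneous background, and the two have the same Cauchy data on $\partial D$. We put $\lambda=k^2$, call $\lambda$ an eigenvalue as well, and let $N(\lambda)\in[0,\infty]$ be the number of eigenvalues in $(0,\lambda)$, each counted with the dimension of its space of solution pairs.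

In weak form, \eqref{eq:itp} says that the quadratic form
\[
q_\lambda(w,v)=\int_D\big(A\nabla w\cdot\nabla w-\lambda nw^2\big)\,dx-\int_D\big(|\nabla v|^2-\lambda v^2\big)\,dx
\]
is degenerate on the space of pairs with equal traces. Its leading part is positive on the pairs $(\varphi,0)$ and negative on the pairs $(0,\varphi)$, $\varphi\in H_0^1(D)$. The min-max principle therefore does not apply, and the existence of a single real eigenvalue already needs an argument. On diagonal pairs,
\[
q_\lambda(w,w)=\int_D\big((A-I)\nabla w\cdot\nabla w-\lambda(n-1)w^2\big)\,dx .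
\]
If $A_*>1$ and $n\le1$, both terms are nonnegative for every $\lambda>0$. If $A_*>1$ and $n\ge1$, they compete, and for every $w$ with $\int_D(n-1)w^2\,dx>0$ the second one wins once $\lambda$ is large. This second case, where $A-I$ and $n-1$ have the same sign, is the subject of the question below.

For a constant $a>0$, $a\ne1$, and a ball $B_r$ of radius $r$, let $k_1(a,1,B_r)$ be the smallest real transmission eigenvalue of the medium $(B_r,aI,1)$. Suppose $A_*>1$, $n\ge1$ a.e.\ and $n\not\equiv1$, and define
\[
\hat\tau(r,A_*)=k_1^2\Big(\frac{A_*+1}2,1,B_r\Big),\qquad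
\mu(D,n)=\inf\Big\{\frac{\|\nabla\psi\|^2}{\|\psi\|^2}:\ 0\ne\psi\in H^1(D),\ \int_D(n-1)\psi\,dx=0\Big\}.
\]
For constant $n>1$, the number $\mu(D,n)$ is the first nonzero Neumann eigenvalue of $-\Delta$ on $D$. Consider the smallness condition
\begin{equation}\label{eq:small}
n^*-1<\frac{\mu(D,n)}{2\,\hat\tau(r,A_*)}\,(A_*-1).
\end{equation}
It postpones the competition just described: for $w\neq0$ with $\int_D(n-1)w\,dx=0$ we have $q_\lambda(w,w)\ge\big((A_*-1)\mu(D,n)-\lambda(n^*-1)\big)\|w\|^2$, and \eqref{eq:small} says that the bracket is positive for all $\lambda\le2\hat\tau(r,A_*)$. It is known that if $B_r\subset D$ and \eqref{eq:small} holds, then there is a real transmission eigenvalue in $(0,k_1(\frac{A_*+1}2,1,B_r)]$, and that there are $m$ of them, counted with multiplicity, if $m$ disjoint balls of radius $r$ fit in $D$. To obtain infinitely many eigenvalues in this way one needs $r\to0$. But the substitution $x\mapsto x/r$ gives $\hat\tau(r,A_*)=r^{-2}\hat\tau(1,A_*)$, so for a fixed medium \eqref{eq:small} fails for all small $r$. This leads to the following question,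 which we take from \cite{TE}.

\medskip
\noindent\textbf{Question.} \emph{Let $A_*>1$, $n\ge1$ a.e., $n\not\equiv1$, and let \eqref{eq:small} hold for some $r>0$ with $B_r\subset D$. Does the fixed medium $(D,A,n)$ have infinitely many real transmission eigenvalues?}
\medskip

The answer is yes. Let $\omega_d$ be the volume of the unit ball in $\mathbb R^d$ and $C_d=\omega_d(2\pi)^{-d}$.

\begin{theorem}\label{thm:question}
Let $A_*>1$, $n\ge1$ a.e., $n\not\equiv1$, and let \eqref{eq:small} hold for some ball $B_r\subset D$. Then $n^*<\frac{1+A_*}2<A_*$, there are infinitely many real transmission eigenvalues, and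
\[
\liminf_{\lambda\to\infty}\lambda^{-d/2}N(\lambda)\ge C_d|D|\Big(1-\Big(\frac{1+A_*}{2A_*}\Big)^{d/2}\Big).
\]
\end{theorem}

Condition \eqref{eq:small} is used only to obtain the inequality for $n^*$. The eigenvalues come from the next theorem, which has no sign condition on $n-1$.

\begin{theorem}\label{thm:ratio}
Let $A_*>1$, $\inf n>0$ and $n^*<A_*$. Then there are infinitely many real transmission eigenvalues, and
\[
\liminf_{\lambda\to\infty}\lambda^{-d/2}N(\lambda)\ge C_d|D|\big(1-(n^*/A_*)^{d/2}\big)>0 .
\]
\end{theorem}

The method treats two media at once. Let $A_1,A_2$ be real symmetric, uniformly positive definite matrix functions with entries in $L^\infty(D)$, let $n_1,n_2\in L^\infty(D)$ be real with positive lower bounds, and assume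
\begin{equation}\label{eq:contrast}
A_1-A_2\ge c_0I\quad\text{a.e.\ in }D,\qquad c_0>0 .
\end{equation}
The eigenvalue problem is
\begin{equation}\label{eq:two}
\begin{aligned}
&\nabla\cdot A_1\nabla w+\lambda n_1w=0,\qquad \nabla\cdot A_2\nabla v+\lambda n_2v=0 &&\text{in }D,\\
&w=v,\qquad \nu\cdot A_1\nabla w=\nu\cdot A_2\nabla v &&\text{on }\partial D,
\end{aligned}
\end{equation}
and $N(\lambda)$ is defined as before. Problem \eqref{eq:itp} with $A_*>1$ is the case $(A_1,n_1,A_2,n_2)=(A,n,I,1)$, $c_0=A_*-1$.

\begin{theorem}\label{thm:gamma}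
Assume \eqref{eq:contrast} and set
\[
\gamma=\int_D\Big(n_2^{d/2}(\det A_2)^{-1/2}-n_1^{d/2}(\det A_1)^{-1/2}\Big)\,dx .
\]
Then $\liminf_{\lambda\to\infty}\lambda^{-d/2}N(\lambda)\ge C_d|\gamma|$. In particular, \eqref{eq:two} has infinitely many real eigenvalues if $\gamma\ne0$.
\end{theorem}

Taking $(A_1,n_1,A_2,n_2)=(A,n,I,1)$, or exchanging $w$ and $v$ and taking $(I,1,A,n)$, we obtain the following statement for \eqref{eq:itp}.

\begin{corollary}\label{cor:one}
Let $\inf n>0$, and let either $A_*>1$ or $A\le(1-c_0)I$ a.e.\ for some $c_0>0$. Then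
\[
\liminf_{\lambda\to\infty}\lambda^{-d/2}N(\lambda)\ge C_d\Big||D|-\int_Dn^{d/2}(\det A)^{-1/2}\,dx\Big| ,
\]
and there are infinitely many real transmission eigenvalues if $\int_Dn^{d/2}(\det A)^{-1/2}\,dx\ne|D|$.
\end{corollary}

If $n^*<A_*$, then $\det A\ge A_*^d$ gives $\gamma\ge|D|(1-(n^*/A_*)^{d/2})>0$, so Theorem~\ref{thm:gamma} contains Theorem~\ref{thm:ratio}. We prove Theorem~\ref{thm:ratio} separately because this needs Weyl's law only for the Laplacian, whereas Theorem~\ref{thm:gamma} needs it for operators with bounded measurable coefficients.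

Section~\ref{sec:interval} solves the problem on an interval and explains where $\gamma$ comes from. After recalling standard facts in Section~\ref{sec:facts}, we reduce \eqref{eq:two} to a pencil of self-adjoint operators (Section~\ref{sec:pencil}), attach to it an integer that can change only at eigenvalues (Section~\ref{sec:index}), and estimate this integer with test spaces (Section~\ref{sec:bounds}), which proves Theorem~\ref{thm:ratio}. Sections~\ref{sec:small} and~\ref{sec:asymptotics} prove Theorems~\ref{thm:question} and~\ref{thm:gamma}.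

\section{Constant coefficients on an interval}\label{sec:interval}

For illustration take $d=1$, $D=(-1,1)$ and constants $a,n>0$. The problem is
\[
aw''+k^2nw=0,\qquad v''+k^2v=0,\qquad w(\pm1)=v(\pm1),\qquad aw'(\pm1)=v'(\pm1).
\]
Put $\sigma=\sqrt{n/a}$ and $z=a\sigma=\sqrt{an}$. The reflection $x\mapsto-x$ preserves the problem, so every eigenspace is spanned by even pairs and odd pairs. For the even pair $w=s\cos\sigma kx$, $v=t\cos kx$ the boundary conditions read $s\cos\sigma k=t\cos k$ and $sz\sin\sigma k=t\sin k$; a nonzero solution $(s,t)$ exists if and only if $\cos\sigma k\sin k-z\sin\sigma k\cos k=0$. For the odd pair $w=s\sin\sigma kx$, $v=t\sin kx$ they read $s\sin\sigma k=t\sin k$ and $sz\cos\sigma k=t\cos k$, and the condition is $\sin\sigma k\cos k-z\cos\sigma k\sin k=0$. In each case the solutions form a space of dimension at most one, since $\cos k$ and $\sin k$ do not vanish together. The formula $2\sin x\cos y=\sin(x+y)+\sin(x-y)$ turns the two conditions into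
\begin{equation}\label{eq:interval}
\sin\big((1-\sigma)k\big)\pm\varepsilon\sin\big((1+\sigma)k\big)=0,\qquad \varepsilon=\frac{1-z}{1+z}\in(-1,1),
\end{equation}
with the plus sign for even and the minus sign for odd pairs.

Let $\sigma\ne1$ and $k_j=(j+\frac12)\pi/|1-\sigma|$, $j\ge0$. At $k_j$ the first term of \eqref{eq:interval} is $\pm1$ with alternating sign, and it dominates the second. Each of the two equations therefore has a root in every interval $(k_j,k_{j+1})$, and
\begin{equation}\label{eq:intervalcount}
N(k^2)\ge\frac{2|1-\sigma|}{\pi}\,k-O(1).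
\end{equation}
Since $C_1=1/\pi$ and $\gamma=2(1-\sigma)$, this is the bound of Theorem~\ref{thm:gamma} with $d=1$. The signs of $a-1$ and $n-1$ play no role; what matters is that $n/a\ne1$. Two special cases show the range of possible behavior. If $an=1$ and $a\ne1$, then $\varepsilon=0$, both equations read $\sin((1-\sigma)k)=0$, and \eqref{eq:intervalcount} is an equality up to $O(1)$. If $n=a\ne1$, then $\sigma=1$ and $\gamma=0$, both equations read $\sin2k=0$, and $N(k^2)=4k/\pi+O(1)$.

The right side of \eqref{eq:intervalcount} is a difference of two Dirichlet counts. The Dirichlet eigenvalues of the equation for $v$ are at $k=j\pi/2$, so there are $N_2=2k/\pi+O(1)$ of them up to $k$; those of the equation for $w$ are at $\sigma k=j\pi/2$, so there are $N_1=2\sigma k/\pi+O(1)$. The form $q_\lambda$ explains why the difference appears. When $\lambda$ increases through a Dirichlet eigenvalue of the equation for $w$, with eigenfunction $\varphi$, the value $q_\lambda(\varphi,0)$ changes from positive to negative. When $\lambda$ increases through a Dirichlet eigenvalue of the equation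 for $v$, the value $q_\lambda(0,\varphi)$ changes from negative to positive. So $q_\lambda$ gains about $N_2-N_1$ positive directions between $0$ and $\lambda$. A continuous family of symmetric matrices can change its number of positive eigenvalues only by becoming singular; by analogy, $q_\lambda$ should be degenerate at least about $|N_2-N_1|$ times. In dimension $d$, Weyl's law gives $N_2-N_1\approx C_d\gamma\lambda^{d/2}$, which is the guess that Theorem~\ref{thm:gamma} confirms.

Two things must be repaired. First, $q_\lambda$ has infinitely many positive and infinitely many negative directions, so their number must be measured relative to a fixed reference. Second, the count ignores pairs with nonzero trace. On an interval these add two dimensions; for $d\ge2$ they add infinitely many, and one must show that they contribute only $o(\lambda^{d/2})$.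

\section{Standard facts}\label{sec:facts}

In this section $\Omega\subset\mathbb R^d$ is a bounded open set with Lipschitz boundary, $a$ is a real symmetric, uniformly positive definite matrix function with entries in $L^\infty(\Omega)$, and $\rho\in L^\infty(\Omega)$ is real with a positive lower bound. All coefficients are real, so real and imaginary parts of solutions are solutions, and we use real function spaces unless stated otherwise.

\medskip\noindent\emph{Traces and conormal derivatives.} The space $H^1_0(\Omega)$ is the kernel of the trace map on $H^1(\Omega)$; the embedding $H^1(\Omega)\subset L^2(\Omega)$ is compact (Rellich's theorem); and $\|\nabla\varphi\|$ is an equivalent norm on $H^1_0(\Omega)$ (Poincar\'e's inequality). If $u\in H^1(\Omega)$ and $\nabla\cdot a\nabla u=f\in L^2(\Omega)$ in the sense of distributions, the conormal derivative is the functional on traces defined by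
\begin{equation}\label{eq:conormal}
\langle\nu\cdot a\nabla u,\varphi|_{\partial\Omega}\rangle=\int_\Omega\big(a\nabla u\cdot\nabla\varphi+f\varphi\big)\,dx,\qquad\varphi\in H^1(\Omega).
\end{equation}
The right side vanishes for $\varphi\in H_0^1(\Omega)$, so it depends only on the trace. The boundary conditions in \eqref{eq:itp} and \eqref{eq:two} are understood in this sense.

\medskip\noindent\emph{Dirichlet and Neumann eigenvalues.} The Dirichlet (Neumann) problem for $(a,\rho)$ on $\Omega$ asks for $\varphi\in H_0^1(\Omega)$ (in $H^1(\Omega)$) with $\int_\Omega a\nabla\varphi\cdot\nabla\psi\,dx=s\int_\Omega\rho\varphi\psi\,dx$ for all $\psi$ in the same space. The eigenvalues are nonnegative and tend to infinity, and the eigenfunctions form a basis of $L^2(\Omega)$ that is orthonormal for the weight $\rho$. We write $N^{\mathrm{Dir}}_\Omega(s;a,\rho)$ and $N^{\mathrm{Neu}}_\Omega(s;a,\rho)$ for the number of eigenvalues $\le s$, with multiplicity, and omit $(a,\rho)$ when it is $(I,1)$. Expanding in eigenfunctions gives, for $\varphi$ in the respective space,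
\begin{align}
\int_\Omega a\nabla\varphi\cdot\nabla\varphi\,dx&\le s\int_\Omega\rho\varphi^2\,dx&&\text{if $\varphi$ is in the span $L_s$ of the eigenfunctions with eigenvalue $\le s$,}\label{eq:below}\\
\int_\Omega a\nabla\varphi\cdot\nabla\varphi\,dx&\ge s\int_\Omega\rho\varphi^2\,dx&&\text{if $\textstyle\int_\Omega\rho\varphi\psi\,dx=0$ for all $\psi\in L_s$.}\label{eq:above}
\end{align}
Weyl's law for the Laplacian (see, e.g., \cite{NS}) states that, as $s\to\infty$,
\begin{equation}\label{eq:weyl}
N^{\mathrm{Dir}}_\Omega(s),\ N^{\mathrm{Neu}}_\Omega(s)=C_d|\Omega|s^{d/2}+o(s^{d/2}).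
\end{equation}
For general $(a,\rho)$ we use, in Section~\ref{sec:asymptotics} only, the theorem of Birman and Solomyak \cite{BS}:
\begin{equation}\label{eq:BS}
N^{\mathrm{Dir}}_\Omega(s;a,\rho),\ N^{\mathrm{Neu}}_\Omega(s;a,\rho)=C_d\,s^{d/2}\int_\Omega\rho^{d/2}(\det a)^{-1/2}\,dx+o(s^{d/2}).
\end{equation}

\medskip\noindent\emph{Compact perturbations.} If $K$ is a compact operator on a Hilbert space, then $I+K$ has finite-dimensional kernel and closed range, and it is invertible if and only if it is injective. If $\lambda\mapsto K(\lambda)$ is an analytic family of compact operators on a complex Hilbert space, $\lambda\in\mathbb C$, then either $I+K(\lambda)$ is invertible for no $\lambda$, or the set where it is not invertible has no accumulation point in $\mathbb C$ (analytic Fredholm theorem).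

\medskip\noindent\emph{Gaps and Weyl's inequality.} For a bounded invertible operator $T$ let $g(T)=\|T^{-1}\|^{-1}$, so that $\|Tx\|\ge g(T)\|x\|$. If $\|S-T\|<g(T)$, then $S$ is invertible and $g(S)\ge g(T)-\|S-T\|$. If $B,B'$ are symmetric matrices with eigenvalues listed in decreasing order, then the $i$th eigenvalues of $B$ and $B'$ differ by at most $\|B-B'\|$ (Weyl's inequality). In particular, the number of positive eigenvalues is constant along a continuous path of invertible symmetric matrices.

\section{A self-adjoint pencil}\label{sec:pencil}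

From now on we consider \eqref{eq:two} under assumption \eqref{eq:contrast}. Let $X=\{(w,v)\in H^1(D)^2:\ w-v\in H_0^1(D)\}$ and, for $x=(w,v)$ and $x'=(w',v')$ in $X$,
\[
b_\lambda(x,x')=\int_D\big(A_1\nabla w\cdot\nabla w'-\lambda n_1ww'\big)\,dx-\int_D\big(A_2\nabla v\cdot\nabla v'-\lambda n_2vv'\big)\,dx,\qquad q_\lambda(x)=b_\lambda(x,x).
\]

\begin{lemma}\label{lem:weak}
For $\lambda>0$, a pair $x\in X$ solves \eqref{eq:two} if and only if $b_\lambda(x,x')=0$ for all $x'\in X$.
\end{lemma}

\begin{proof}
The two differential equations say that $b_\lambda(x,x')=0$ for $x'=(\varphi,0)$ and $x'=(0,\varphi)$ with $\varphi\in H_0^1(D)$. If they hold, then \eqref{eq:conormal} and the equality of the traces of $w'$ and $v'$ give, for every $x'\in X$,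
\[
b_\lambda(x,x')=\langle\nu\cdot A_1\nabla w-\nu\cdot A_2\nabla v,\ w'|_{\partial D}\rangle .
\]
Every $w'\in H^1(D)$ occurs, in the pair $(w',w')$. So $b_\lambda(x,\cdot)$ vanishes on $X$ if and only if the differential equations and the flux condition hold.
\end{proof}

We want coordinates on $X$ in which the leading part of $q_\lambda$ splits into a positive definite and a negative definite block. The negative term is the $A_2$-energy of $v$, and the part of it forced by the trace of $w$ must be absorbed into the positive term. It is smallest when $v$ is $A_2$-harmonic, which suggests the following. Let $\beta(y,y')=\int_DA_2\nabla y\cdot\nabla y'\,dx$, an inner product on $H^1_0(D)$ equivalent to the standard one. For $w\in H^1(D)$, the Riesz representation theorem gives a unique $u\in H^1_0(D)$ with $\beta(u,\varphi)=\int_DA_2\nabla w\cdot\nabla\varphi\,dx$ for all $\varphi\in H^1_0(D)$, and we set $h(w)=w-u$. The map $h$ is linear and bounded on $H^1(D)$, it vanishes on $H_0^1(D)$, $h(w)$ has the trace of $w$, and $\int_DA_2\nabla h(w)\cdot\nabla\varphi\,dx=0$ for $\varphi\in H_0^1(D)$.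 Hence
\begin{equation}\label{eq:pyth}
\int_DA_2\nabla v\cdot\nabla v\,dx=\int_DA_2\nabla h(w)\cdot\nabla h(w)\,dx+\beta(y,y)\qquad\text{for }v=h(w)+y,\ y\in H_0^1(D).
\end{equation}
The map $(w,y)\mapsto(w,h(w)+y)$ is an isomorphism of $H^1(D)\times H_0^1(D)$ onto $X$, with inverse $(w,v)\mapsto(w,v-h(w))$. We use $(w,y)$ as coordinates on $X$. Let $\alpha$ be the symmetric bilinear form on $H^1(D)$ with
\[
\alpha(w,w)=\int_DA_1\nabla w\cdot\nabla w\,dx-\int_DA_2\nabla h(w)\cdot\nabla h(w)\,dx+\|w\|^2 .
\]
By \eqref{eq:pyth} with $v=w$, the $A_2$-energy of $h(w)$ is at most that of $w$, so \eqref{eq:contrast} gives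
\begin{equation}\label{eq:alpha}
\alpha(w,w)\ge\int_D(A_1-A_2)\nabla w\cdot\nabla w\,dx+\|w\|^2\ge c_0\|\nabla w\|^2+\|w\|^2 .
\end{equation}
Thus $\alpha$ is an inner product equivalent to the standard one on $H^1(D)$. This is the first use of \eqref{eq:contrast}, and it cannot be dropped here: if $A_1=A_2=I$, then $\alpha(w,w)=\|w\|^2$ on the closed infinite-dimensional space of harmonic functions in $H^1(D)$, where by Rellich's theorem the $L^2$ norm is not equivalent to the $H^1$ norm.

By \eqref{eq:pyth},
\[
q_\lambda=\alpha(w,w)-\beta(y,y)-\int_D(1+\lambda n_1)w^2\,dx+\lambda\int_Dn_2\big(h(w)+y\big)^2dx .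
\]
Let $\mathcal H_+=(H^1(D),\alpha)$, $\mathcal H_-=(H_0^1(D),\beta)$, $\mathcal H=\mathcal H_+\oplus\mathcal H_-$, and let $J$ be $+1$ on $\mathcal H_+$ and $-1$ on $\mathcal H_-$. The operator $K:\mathcal H\to L^2(D)^2$, $K(w,y)=(w,h(w)+y)$, is compact by Rellich's theorem. With $M_\lambda$ the multiplication by $\operatorname{diag}(-1-\lambda n_1,\lambda n_2)$ on $L^2(D)^2$, we obtain
\begin{equation}\label{eq:pencil}
b_\lambda(x,x')=\langle T_\lambda x,x'\rangle_{\mathcal H},\qquad T_\lambda=J+C_\lambda,\qquad C_\lambda=K^*M_\lambda K,
\end{equation}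
where $C_\lambda$ is compact, self-adjoint for real $\lambda$, and affine in $\lambda$.

\begin{proposition}\label{prop:discrete}
Let $\Sigma$ be the set of $\lambda>0$ for which $T_\lambda$ is not invertible. Then $\Sigma$ is the set of eigenvalues of \eqref{eq:two}, and the multiplicity of $\lambda\in\Sigma$ is $\dim\ker T_\lambda<\infty$. Either $\Sigma=(0,\infty)$, or every bounded interval contains only finitely many points of $\Sigma$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:weak} and \eqref{eq:pencil}, the eigenspace is $\ker T_\lambda$. Since $J^2=I$, we have $T_\lambda=J(I+JC_\lambda)$ with $JC_\lambda$ compact, which gives the first two claims. For real $\lambda$, the operator $T_\lambda$ is invertible on $\mathcal H$ if and only if it is invertible on the complexification of $\mathcal H$, and there the analytic Fredholm theorem applies to $JC_\lambda$.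
\end{proof}

If $\Sigma=(0,\infty)$, then $N\equiv\infty$, and all claims of Section~\ref{sec:intro} about $N$ and about infinitely many eigenvalues hold. \emph{From now on we assume the second alternative.}

\begin{remark}\label{rem:discrete}
The first alternative is excluded if $\int_D(n_1-n_2)\,dx\ne0$, in particular under the hypotheses of Theorem~\ref{thm:question}. Indeed, $b_0(x,x')=\alpha(w,w')-\int_Dww'\,dx-\beta(y,y')$, so $T_0x=0$ forces $y=0$ and, by \eqref{eq:alpha}, $\nabla w=0$; thus $w=v$ is constant. Suppose $\lambda_i\downarrow0$ and $T_{\lambda_i}x_i=0$ with $\|x_i\|_{\mathcal H}=1$. From $x_i=-JC_{\lambda_i}x_i$, the convergence $\|C_{\lambda_i}-C_0\|\to0$ and the compactness of $C_0$, a subsequence converges to a unit vector of $\ker T_0$, a pair $(w,v)=(c,c)$ with $c\ne0$. Testing with the pair $(1,1)$ gives $\lambda_i\int_D(n_1w_i-n_2v_i)\,dx=0$, and in the limit $c\int_D(n_1-n_2)\,dx=0$.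
\end{remark}

\section{The relative index}\label{sec:index}

We define an integer $\operatorname{ind}T$ that plays the role of the number of positive eigenvalues of $T=J+C$ minus that of $J$. Both numbers are infinite, so we subtract them on finite-dimensional sections. Fix an increasing sequence of finite-rank orthogonal projections $\Pi_j$ on $\mathcal H$ that commute with $J$ and converge strongly to $I$; for instance, project onto the first $j$ vectors of orthonormal bases of $\mathcal H_+$ and of $\mathcal H_-$. For $T=J+C$ with $C$ compact and self-adjoint, put $T^j=J+\Pi_jC\Pi_j$. Then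
\[
\|T^j-T\|\le\|(I-\Pi_j)C\|+\|\Pi_jC(I-\Pi_j)\|\le2\|(I-\Pi_j)C\|\to0,
\]
because strong convergence is uniform on the precompact image of the unit ball under $C$. The operator $T^j$ leaves $\Pi_j\mathcal H$ invariant and equals $J$ on $(I-\Pi_j)\mathcal H$. Let $\operatorname{pos}_j(T)$ be the number of positive eigenvalues of $T^j$ on $\Pi_j\mathcal H$, and let
\[
p_j(T)=\operatorname{pos}_j(T)-\dim\Pi_j\mathcal H_+ .
\]

\begin{lemma}\label{lem:def}
If $T$ is invertible, then $p_j(T)$ is constant for large $j$.
\end{lemma}

\begin{proof}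
Let $i\ge j$ be so large that $\|T^j-T\|<g(T)$ and $\|T^i-T\|<g(T)$. Every operator on the segment from $T^j$ to $T^i$ is at distance less than $g(T)$ from $T$, hence invertible, and leaves $\Pi_i\mathcal H$ invariant. So $T^j$ and $T^i$ have the same number of positive eigenvalues on $\Pi_i\mathcal H$. Since $T^j=J$ on $(\Pi_i-\Pi_j)\mathcal H$, this says $\operatorname{pos}_j(T)+\dim(\Pi_i-\Pi_j)\mathcal H_+=\operatorname{pos}_i(T)$, that is, $p_j(T)=p_i(T)$.
\end{proof}

We call the eventual value $\operatorname{ind}T$. The next lemma shows that the index of $T_\lambda$ changes only at eigenvalues, and there by at most the multiplicity.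

\begin{lemma}\label{lem:cross}
If $0<\lambda_0<\lambda$ and $\lambda_0,\lambda\notin\Sigma$, then $N(\lambda)\ge|\operatorname{ind}T_\lambda-\operatorname{ind}T_{\lambda_0}|$.
\end{lemma}

\begin{proof}
Note first that $\|T^j_t-T^j_s\|=\|\Pi_j(C_t-C_s)\Pi_j\|\le\|C_t-C_s\|$ for all $j$.

(a) \emph{The index is locally constant off $\Sigma$.} Let $s\notin\Sigma$, $g=g(T_s)$ and $\|C_t-C_s\|<g/2$. For $j$ with $\|T_s^j-T_s\|<g/2$, the segment from $T^j_s$ to $T^j_t$ stays at distance less than $g$ from $T_s$ and consists of invertible operators. Hence $\operatorname{pos}_j(T_s)=\operatorname{pos}_j(T_t)$ for large $j$.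

(b) \emph{The jump at $s\in\Sigma$ is at most $\ell=\dim\ker T_s$.} Since $T_s$ has closed range, there is $g>0$ with $\|T_sx\|\ge2g\|x\|$ for all $x\perp\ker T_s$. If $\|T^j_s-T_s\|<g$, then $T_s^j$ has at most $\ell$ eigenvalues in $(-g,g)$ on $\Pi_j\mathcal H$: otherwise the span of the corresponding eigenvectors contains a unit vector $x\perp\ker T_s$, and $\|T_sx\|\le\|T^j_sx\|+\|T_s^j-T_s\|<2g$. Choose $t_-<s<t_+$ outside $\Sigma$ with $\|C_{t_\pm}-C_s\|<g$. By Weyl's inequality on $\Pi_j\mathcal H$, both numbers $\operatorname{pos}_j(T_{t_\pm})$ are at least the number of eigenvalues of $T^j_s$ that are $\ge g$, and at most the number of eigenvalues of $T^j_s$ that are $>-g$. These two counts differ by at most $\ell$. For large $j$ this gives $|\operatorname{ind}T_{t_+}-\operatorname{ind}T_{t_-}|\le\ell$.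

The interval $(\lambda_0,\lambda)$ contains finitely many points of $\Sigma$. By (a) the index is constant between consecutive ones, and by (b) its total change is at most the sum of their multiplicities, which is at most $N(\lambda)$.
\end{proof}

\begin{corollary}\label{cor:count}
Let $L=\liminf\lambda^{-d/2}|\operatorname{ind}T_\lambda|$ as $\lambda\to\infty$, $\lambda\notin\Sigma$. Then $\liminf_{\lambda\to\infty}\lambda^{-d/2}N(\lambda)\ge L$. If $L>0$, there are infinitely many distinct real eigenvalues.
\end{corollary}

\begin{proof}
Fix $\lambda_0\notin\Sigma$. For large $\lambda$ choose $\lambda'\in(\lambda-1,\lambda)\setminus\Sigma$. Then $N(\lambda)\ge N(\lambda')\ge|\operatorname{ind}T_{\lambda'}|-|\operatorname{ind}T_{\lambda_0}|$ and $\lambda'/\lambda\to1$. If $L>0$, then $N(\lambda)\to\infty$, and every multiplicity is finite.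
\end{proof}

It remains to estimate the index without reference to the projections $\Pi_j$. For an invertible symmetric matrix, a subspace on which the form is nonnegative has dimension at most the number of positive eigenvalues. The relative version compares such a subspace with $\mathcal H_+$: it may miss $\kappa$ dimensions of $\mathcal H_+$ and contain $m$ dimensions of $\mathcal H_-$. We also allow it to be tilted into a graph over $\mathcal H_+$, which will let us choose the function $v$ attached to $w$.

\begin{lemma}\label{lem:test}
Let $T=J+C$ be invertible, with $C$ compact and self-adjoint.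
\begin{enumerate}
\item[(i)] Let $W\subset\mathcal H_+$ be a subspace of codimension at most $\kappa<\infty$, let $G:\mathcal H_+\to\mathcal H_-$ be linear, let $Z=\{(w,Gw):w\in W\}$, and let $V\subset\mathcal H_-$ have dimension $m<\infty$. If $\langle Tx,x\rangle\ge0$ on $Z+V$, then $\operatorname{ind}T\ge m-\kappa$.
\item[(ii)] Let $Y\subset\mathcal H_-$ be a subspace of codimension at most $\kappa<\infty$, and let $V\subset\mathcal H_+$ have dimension $m<\infty$. If $\langle Tx,x\rangle\le0$ on $V+Y$, then $\operatorname{ind}T\le\kappa-m$.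
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $g=g(T)$ and take $j$ with $\|T-T^j\|\le g/4$ and $p_j(T)=\operatorname{ind}T$. Every eigenvalue of $T^j$ has modulus at least $3g/4$. Let $E\subset\Pi_j\mathcal H$ be the span of the eigenvectors of $T^j|_{\Pi_j\mathcal H}$ with negative eigenvalue, so that
\[
\dim E=\dim\Pi_j\mathcal H-\operatorname{pos}_j(T)=\dim\Pi_j\mathcal H_--\operatorname{ind}T,
\]
and let $R=(I-\Pi_j)\mathcal H_-$ and $F=E\oplus R$. On $F$ we have $\langle T^jx,x\rangle\le-\frac34g\|x\|^2$, hence $\langle Tx,x\rangle\le-\frac12g\|x\|^2$. Therefore $(Z+V)\cap F=\{0\}$.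

Both spaces are infinite-dimensional, so we factor out their large parts. The linear bijection $(w,y)\mapsto(w,y-Gw)$ of $\mathcal H$ maps $Z+R$ onto $W\oplus R$, so $Z+R$ has codimension at most $\kappa+\dim\Pi_j\mathcal H_-$. The linear map $V\times E\to\mathcal H/(Z+R)$, $(\phi,e)\mapsto[\phi+e]$, is injective. Indeed, if $\phi+e=\zeta+f$ with $\zeta\in Z$ and $f\in R$, then $\phi-\zeta=f-e$ lies in $(Z+V)\cap F=\{0\}$. So $e=f\in E\cap R=\{0\}$, and $\phi=\zeta\in Z\cap\mathcal H_-=\{0\}$. Comparing dimensions, $m+\dim\Pi_j\mathcal H_--\operatorname{ind}T\le\kappa+\dim\Pi_j\mathcal H_-$.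

(ii) Exchange the roles of $\mathcal H_+$ and $\mathcal H_-$, so that $J$ becomes $-J$, and consider $-T=-J-C$. For large $j$, the invertible operator $-T^j$ has $\dim\Pi_j\mathcal H-\operatorname{pos}_j(T)$ positive eigenvalues on $\Pi_j\mathcal H$; subtracting $\dim\Pi_j\mathcal H_-$ gives $-p_j(T)$. So the index of $-T$ relative to $-J$ is $-\operatorname{ind}T$, and part (i) with $G=0$ gives $-\operatorname{ind}T\ge m-\kappa$.
\end{proof}

\section{Test spaces and the proof of Theorem~\ref{thm:ratio}}\label{sec:bounds}

Write $N_i(\lambda)=N^{\mathrm{Dir}}_D(\lambda;A_i,n_i)$ for $i=1,2$. Pairs with zero trace give an upper bound for the index.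

\begin{proposition}\label{prop:upper}
For $\lambda>0$, $\lambda\notin\Sigma$, we have $\operatorname{ind}T_\lambda\le N_2(\lambda)-N_1(\lambda)$.
\end{proposition}

\begin{proof}
Let $V\subset H_0^1(D)\subset\mathcal H_+$ be the span of the Dirichlet eigenfunctions of $(A_1,n_1)$ with eigenvalue $\le\lambda$. Let $Y\subset\mathcal H_-$ consist of the functions that are orthogonal, for the weight $n_2$, to the Dirichlet eigenfunctions of $(A_2,n_2)$ with eigenvalue $\le\lambda$. For $w\in V$ and $y\in Y$ we have $h(w)=0$, so $v=y$ and
\begin{equation}\label{eq:split}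
q_\lambda=\int_D\big(A_1\nabla w\cdot\nabla w-\lambda n_1w^2\big)\,dx-\int_D\big(A_2\nabla y\cdot\nabla y-\lambda n_2y^2\big)\,dx .
\end{equation}
The first integral is $\le0$ by \eqref{eq:below} and the second is $\ge0$ by \eqref{eq:above}. Lemma~\ref{lem:test}(ii) applies with $m=N_1(\lambda)$ and $\kappa=N_2(\lambda)$.
\end{proof}

\begin{example}\label{ex:interval}
Nothing in Sections~\ref{sec:pencil} and~\ref{sec:index} or in Proposition~\ref{prop:upper} uses $d\ge2$, apart from the comment after \eqref{eq:alpha}. On the interval of Section~\ref{sec:interval}, with $a>1$, the mirror image of the last proof gives a matching lower bound. Let $W$ consist of the $w\in H_0^1(D)$ orthogonal to the first $N_1(\lambda)$ Dirichlet eigenfunctions of the equation for $w$, let $G=0$, and let $V$ be spanned by the first $N_2(\lambda)$ Dirichlet eigenfunctions of the equation for $v$. Then \eqref{eq:split} is $\ge0$ on $W+V$, and $W$ has codimension $N_1(\lambda)+2$ in $H^1(D)$. Hence $N_2-N_1-2\le\operatorname{ind}T_\lambda\le N_2-N_1$, and Lemma~\ref{lem:cross} recovers \eqref{eq:intervalcount}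 without solving any equation.
\end{example}

For $d\ge2$ this lower bound is void, because $H_0^1(D)$ has infinite codimension in $H^1(D)$. The space $W$ must contain functions with almost arbitrary trace, and then $v$ must carry that trace, at a cost in $A_2$-energy. The choice $v=w+v_0$ with $v_0\in H_0^1(D)$ produces cross terms between $w$ and $v_0$ of unknown sign. We take $v=\chi w+v_0$ instead, where $\chi w$ lives in a thin layer $D''$ along $\partial D$ and $v_0$ lives in the interior part $D'$. The cross terms vanish; in the layer, \eqref{eq:contrast} pays for the energy of $\chi w$; and the layer has small volume, so by Weyl's law it costs few dimensions.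

\begin{lemma}\label{lem:layer}
For every $\delta\in(0,|D|)$ there are disjoint open sets $D',D''\subset D$ with Lipschitz boundary, such that $\overline{D'}$ is a compact subset of $D$, $|D\setminus(D'\cup D'')|=0$ and $|D''|<\delta$, and a smooth function $\chi$ on $\mathbb R^d$ with $0\le\chi\le1$, bounded gradient, $\chi=0$ on $D'$ and $1-\chi\in C_c^\infty(D)$.
\end{lemma}

\begin{proof}
Choose a compact set $Q\subset D$ with $|D\setminus Q|<\delta$ and $f\in C_c^\infty(D)$ with $0\le f\le1$ and $f=1$ on $Q$. By Sard's theorem there is $t\in(0,1)$ with $\nabla f\ne0$ on $S=\{f=t\}$, which is then a compact smooth hypersurface in $D$, of measure zero. Let $D'=\{f>t\}$ and $D''=\{x\in D:f(x)<t\}$. Near a point of $S$, the sets $D'$ and $D''$ are the two sides of $S$; near $\partial D$, where $f=0$, the set $D''$ coincides with $D$. So both have Lipschitz boundary, $\overline{D'}=\{f\ge t\}$ is compact in $D$, and $D''\subset D\setminus Q$. Let $\chi=1-\theta$, where $\theta\in C_c^\infty(D)$, $0\le\theta\le1$ and $\theta=1$ on $\overline{D'}$.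
\end{proof}

\begin{proposition}\label{prop:lower}
Let $D',D'',\chi$ be as in Lemma~\ref{lem:layer}, let $\eta>0$, and put
\[
\tilde A=A_1-(1+\eta)\chi^2A_2,\qquad c=(1+\eta^{-1})\sup_DA_2\nabla\chi\cdot\nabla\chi .
\]
Let $\lambda>0$, $\lambda\notin\Sigma$, and let $W\subset H^1(D)$ be a subspace of codimension at most $\kappa<\infty$ on which
\begin{equation}\label{eq:W}
\int_D\big(\tilde A\nabla w\cdot\nabla w-\lambda n_1w^2\big)\,dx-c\int_{D''}w^2\,dx\ge0 .
\end{equation}
Then $\operatorname{ind}T_\lambda\ge N^{\mathrm{Dir}}_{D'}(\lambda;A_2,n_2)-\kappa$.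
\end{proposition}

\begin{proof}
Let $V\subset H^1_0(D)$ be the span of the Dirichlet eigenfunctions of $(A_2,n_2)$ on $D'$ with eigenvalue $\le\lambda$, extended by zero. For $w\in H^1(D)$ and $v_0\in V$ put $v=\chi w+v_0$. Then $w-v=(1-\chi)w-v_0\in H_0^1(D)$, so $(w,v)\in X$, and its second coordinate is $y=Gw+v_0$ with $Gw=\chi w-h(w)\in H_0^1(D)$. The pairs with $w\in W$ thus form the space $Z+V$ of Lemma~\ref{lem:test}(i), and it suffices to show that $q_\lambda(w,v)$ is at least the left side of \eqref{eq:W}.

The function $\chi w$ and its gradient vanish on $D'$, and $v_0$ and its gradient vanish on $D''$. Hence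
\[
-\int_D\big(A_2\nabla v\cdot\nabla v-\lambda n_2v^2\big)\,dx=-\int_{D''}A_2\nabla(\chi w)\cdot\nabla(\chi w)\,dx+\lambda\int_{D''}n_2\chi^2w^2\,dx-\int_{D'}\big(A_2\nabla v_0\cdot\nabla v_0-\lambda n_2v_0^2\big)\,dx .
\]
The second term on the right is nonnegative, and so is the third, with its sign, by \eqref{eq:below}. For the first, write $\nabla(\chi w)=\xi+\zeta$ with $\xi=\chi\nabla w$ and $\zeta=w\nabla\chi$. From $2A_2\xi\cdot\zeta\le\eta A_2\xi\cdot\xi+\eta^{-1}A_2\zeta\cdot\zeta$ we get
\[
A_2\nabla(\chi w)\cdot\nabla(\chi w)\le(1+\eta)\chi^2A_2\nabla w\cdot\nabla w+cw^2 .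
\]
Adding $\int_D(A_1\nabla w\cdot\nabla w-\lambda n_1w^2)\,dx$ gives the claim.
\end{proof}

The constant $c$ depends on $\chi$, hence on $\delta$, but not on $\lambda$. We therefore let $\lambda\to\infty$ first and $\delta\to0$ afterwards.

\begin{proof}[Proof of Theorem~\ref{thm:ratio}]
Here $(A_1,n_1,A_2,n_2)=(A,n,I,1)$. Fix $\delta\in(0,|D|)$ and apply Proposition~\ref{prop:lower} with $\eta=\frac12(A_*-1)$. On $D'$ we have $\tilde A=A\ge A_*I$, and on $D''$ we have $\tilde A\ge(A_*-1-\eta)I=\eta I$. The left side of \eqref{eq:W} is therefore at least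
\[
\int_{D'}\big(A_*|\nabla w|^2-\lambda n^*w^2\big)\,dx+\int_{D''}\big(\eta|\nabla w|^2-(\lambda n^*+c)w^2\big)\,dx .
\]
The functions $w$ satisfy no boundary condition, so Neumann eigenvalues are the relevant ones. Let $W$ be the set of $w\in H^1(D)$ such that $w|_{D'}$ is orthogonal in $L^2(D')$ to the Neumann eigenfunctions of $-\Delta$ on $D'$ with eigenvalue $\le\lambda n^*/A_*$, and $w|_{D''}$ is orthogonal in $L^2(D'')$ to those on $D''$ with eigenvalue $\le(\lambda n^*+c)/\eta$. By \eqref{eq:above}, both integrals are nonnegative for $w\in W$. The codimension of $W$ is at most the number of conditions imposed, so for $\lambda\notin\Sigma$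
\[
\operatorname{ind}T_\lambda\ge N^{\mathrm{Dir}}_{D'}(\lambda)-N^{\mathrm{Neu}}_{D'}\Big(\frac{\lambda n^*}{A_*}\Big)-N^{\mathrm{Neu}}_{D''}\Big(\frac{\lambda n^*+c}{\eta}\Big).
\]
Weyl's law \eqref{eq:weyl}, with $|D'|>|D|-\delta$ and $|D''|<\delta$, gives
\[
\liminf_{\lambda\to\infty,\ \lambda\notin\Sigma}\lambda^{-d/2}\operatorname{ind}T_\lambda\ge C_d\Big[(|D|-\delta)\big(1-(n^*/A_*)^{d/2}\big)-\delta\,(n^*/\eta)^{d/2}\Big].
\]
The left side does not depend on $\delta$, so it is at least $C_d|D|(1-(n^*/A_*)^{d/2})$. This is positive because $n^*<A_*$. Corollary~\ref{cor:count} completes the proof.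
\end{proof}

\section{The smallness condition}\label{sec:small}

To deduce Theorem~\ref{thm:question} we show that the ratio $\mu(D,n)/\hat\tau(r,A_*)$ in \eqref{eq:small} never exceeds $1$. Neither number is explicit, but both can be compared with the first Dirichlet eigenvalue $\Lambda$ of $-\Delta$ on the ball $B=B_r\subset D$.

\begin{lemma}\label{lem:tau}
Let $a>1$. Every real transmission eigenvalue $k$ of $(B,aI,1)$ satisfies $k^2\ge\Lambda$. In particular, $\hat\tau(r,A_*)\ge\Lambda$.
\end{lemma}

\begin{proof}
Let $x=(w,v)\ne0$ be a real eigenpair, $\lambda=k^2$, and $u=w-v\in H_0^1(B)$. We use Lemma~\ref{lem:weak} on $B$ with two test pairs: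
\begin{align*}
0=b_\lambda\big(x,(w,w)\big)&=(a-1)\|\nabla w\|^2+\int_B\big(\nabla u\cdot\nabla w-\lambda uw\big)\,dx,\\
0=b_\lambda\big(x,(0,u)\big)&=-\int_B\big(\nabla u\cdot\nabla v-\lambda uv\big)\,dx .
\end{align*}
Their sum is $(a-1)\|\nabla w\|^2+\|\nabla u\|^2-\lambda\|u\|^2=0$. If $\lambda<\Lambda$, then $\|\nabla u\|^2-\lambda\|u\|^2\ge(\Lambda-\lambda)\|u\|^2$ forces $u=0$ and $\nabla w=0$. Then $v=w$ is constant, and $\Delta v+\lambda v=0$ gives $v=w=0$, a contradiction.
\end{proof}

The lemma also shows that $k_1(a,1,B)$ is well defined for $a>1$: the eigenvalues do not fill $(0,\infty)$, so by Proposition~\ref{prop:discrete} they have no finite accumulation point, and Theorem~\ref{thm:ratio} (with $n^*=1<a$) shows that they exist.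

For $\mu(D,n)$ we need a test function that satisfies one linear constraint, hence a two-dimensional space on which the Rayleigh quotient is at most $\Lambda$. A Dirichlet eigenfunction of $B$ supplies one dimension. Filonov's argument supplies the second by a plane wave $e^{i\omega\cdot x}$. It has to be complex: $|\nabla e^{i\omega\cdot x}|^2=|\omega|^2|e^{i\omega\cdot x}|^2$ holds pointwise, whereas $|\nabla\cos(\omega\cdot x)|^2=|\omega|^2\sin^2(\omega\cdot x)$.

\begin{lemma}\label{lem:mu}
We have $\mu(D,n)\le\Lambda$.
\end{lemma}

\begin{proof}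
Let $\varphi\in H^1_0(B)\subset H_0^1(D)$ be a first Dirichlet eigenfunction of $B$, extended by zero, and let $e(x)=e^{i\omega\cdot x}$ with $\omega\in\mathbb R^d$, $|\omega|^2=\Lambda$. Norms are taken in $L^2(D)$. Then $\|\nabla\varphi\|^2=\Lambda\|\varphi\|^2$ and $\|\nabla e\|^2=\Lambda\|e\|^2$. Since $\varphi\in H_0^1(D)$ and $-\Delta e=\Lambda e$, integration by parts gives $\int_D\nabla\varphi\cdot\overline{\nabla e}\,dx=\Lambda\int_D\varphi\,\bar e\,dx$. Hence for $\psi=s\varphi+te$ with $s,t\in\mathbb C$,
\[
\|\nabla\psi\|^2=\Lambda\Big(|s|^2\|\varphi\|^2+|t|^2\|e\|^2+2\operatorname{Re}\Big(s\bar t\int_D\varphi\,\bar e\,dx\Big)\Big)=\Lambda\|\psi\|^2 .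
\]
The functions $\varphi$ and $e$ are linearly independent, because $\varphi\neq0$ has zero trace on $\partial D$ and $|e|=1$. So the single complex linear condition $\int_D(n-1)\psi\,dx=0$ has a solution $\psi\ne0$ in their span. As $n$ is real, $\psi_1=\operatorname{Re}\psi$ and $\psi_2=\operatorname{Im}\psi$ satisfy the same condition, and $\sum_{i}(\|\nabla\psi_i\|^2-\Lambda\|\psi_i\|^2)=0$. A vanishing $\psi_i$ contributes $0$ to this sum, so some nonzero $\psi_i$ has $\|\nabla\psi_i\|^2\le\Lambda\|\psi_i\|^2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:question}]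
By Lemmas~\ref{lem:tau} and~\ref{lem:mu}, $\mu(D,n)\le\Lambda\le\hat\tau(r,A_*)$. So \eqref{eq:small} implies $n^*-1<\frac12(A_*-1)$, that is, $n^*<\frac{1+A_*}2<A_*$. Since $\inf n\ge1$, Theorem~\ref{thm:ratio} applies, and $n^*/A_*<(1+A_*)/(2A_*)$ gives the stated bound.
\end{proof}

\section{Asymptotics of the index}\label{sec:asymptotics}

The proof of Theorem~\ref{thm:ratio} replaced $A$ by $A_*I$ and $n$ by $n^*$ in order to use Weyl's law for the Laplacian. With \eqref{eq:BS} this loss is unnecessary, and the lower bound for the index meets the upper bound. By Corollary~\ref{cor:count}, the following proposition proves Theorem~\ref{thm:gamma}.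

\begin{proposition}\label{prop:asymptotics}
As $\lambda\to\infty$, $\lambda\notin\Sigma$, we have $\operatorname{ind}T_\lambda=C_d\gamma\lambda^{d/2}+o(\lambda^{d/2})$.
\end{proposition}

\begin{proof}
Put $\rho_i=n_i^{d/2}(\det A_i)^{-1/2}$, a bounded function, so that $\gamma=\int_D(\rho_2-\rho_1)\,dx$. All limits in $\lambda$ are taken outside $\Sigma$. Proposition~\ref{prop:upper} and \eqref{eq:BS} give $\limsup\lambda^{-d/2}\operatorname{ind}T_\lambda\le C_d\gamma$.

For the lower bound fix $\delta\in(0,|D|)$ and $\eta>0$ so small that $\eta A_2\le\frac{c_0}2I$, and use Proposition~\ref{prop:lower}. Since $0\le\chi\le1$, assumption \eqref{eq:contrast} gives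
\[
\tilde A\ge A_1-(1+\eta)A_2\ge\tfrac{c_0}2I,
\]
so $\tilde A$ is an admissible coefficient in \eqref{eq:BS}; this is the second use of \eqref{eq:contrast}. For $\lambda\ge c/(\eta\inf n_1)$ we have $\lambda n_1+c\le(1+\eta)\lambda n_1$, and the left side of \eqref{eq:W} is at least $\int_D(\tilde A\nabla w\cdot\nabla w-(1+\eta)\lambda n_1w^2)\,dx$. By \eqref{eq:above} this is nonnegative on the space $W$ of functions that are orthogonal, for the weight $n_1$, to the Neumann eigenfunctions of $(\tilde A,n_1)$ on $D$ with eigenvalue $\le(1+\eta)\lambda$. Therefore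
\[
\operatorname{ind}T_\lambda\ge N^{\mathrm{Dir}}_{D'}(\lambda;A_2,n_2)-N^{\mathrm{Neu}}_D\big((1+\eta)\lambda;\tilde A,n_1\big),
\]
and by \eqref{eq:BS}
\[
\liminf\lambda^{-d/2}\operatorname{ind}T_\lambda\ge C_d\Big[\int_{D'}\rho_2\,dx-(1+\eta)^{d/2}\int_Dn_1^{d/2}(\det\tilde A)^{-1/2}\,dx\Big].
\]
On $D'$ we have $\tilde A=A_1$, and on $D''$ we have $\det\tilde A\ge(c_0/2)^d$. Since $|D''|<\delta$,
\[
\int_{D'}\rho_2\,dx\ge\int_D\rho_2\,dx-\delta\sup\rho_2,\qquad
\int_Dn_1^{d/2}(\det\tilde A)^{-1/2}\,dx\le\int_D\rho_1\,dx+\delta\Big(\frac{2\sup n_1}{c_0}\Big)^{d/2}.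
\]
Letting $\delta\to0$ and $\eta\to0$ gives $\liminf\lambda^{-d/2}\operatorname{ind}T_\lambda\ge C_d\gamma$.
\end{proof}

Proposition~\ref{prop:asymptotics} is an equality, so the index method cannot give a constant larger than $C_d|\gamma|$. The index records only the net change: eigenvalues at which it jumps up and eigenvalues at which it jumps down cancel. The following example shows that the cancellation can be complete to leading order, and that the condition $\gamma\ne0$ is sufficient but not necessary.

\begin{example}\label{ex:zero}
Let $A=aI$ and $n=a$ with a constant $a>0$, $a\ne1$. Then $n^{d/2}(\det A)^{-1/2}=1$ and $\gamma=0$. In \eqref{eq:itp}, both $w$ and $v$ solve $\Delta u+k^2u=0$, and the boundary conditions say that $u_1=w-v$ has zero trace and that $u_2=aw-v$ has zero normal derivative. The map $(w,v)\mapsto(u_1,u_2)$ is invertible, with $w=(u_2-u_1)/(a-1)$ and $v=(u_2-au_1)/(a-1)$. The eigenspace for $k^2$ is thus isomorphic to the direct sum of the Dirichlet and the Neumann eigenspaces of $-\Delta$ on $D$ for $k^2$. The eigenvalues are exactly the Dirichlet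 and the positive Neumann eigenvalues of $D$, and \eqref{eq:weyl} gives $N(\lambda)=2C_d|D|\lambda^{d/2}+o(\lambda^{d/2})$, while the index is $o(\lambda^{d/2})$.
\end{example}

We do not settle the general case $\gamma=0$. It does not occur under the hypotheses of Theorem~\ref{thm:question}, where $n^*<A_*$ forces $\gamma>0$.

\begin{thebibliography}{9}

\bibitem{BS}
Birman and Solomyak, Trans. Moscow Math. Soc. \textbf{27} (1972); \textbf{28} (1973).

\bibitem{NS}
Netrusov and Safarov, Comm. Math. Phys. \textbf{253} (2005).

\bibitem{TE}
\emph{Transmission Eigenvalues in Inverse Scattering Theory}, \texttt{https://hal.inria.fr/hal-00741615/document}.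

\end{thebibliography}
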